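\title{Uniform approximation of continuous functions on $c_0$ by real analytic functions}

\begin{abstract}
We prove that every continuous real function on $c_0$ can be approximated uniformly by real analytic functions. More generally, a continuous map from an open subset of $c_0$ into a Banach space can be approximated by real analytic maps with an error below any prescribed positive continuous function. The approximant is the limit of entire functions of the first $N$ coordinates. They are built recursively: a new finite-dimensional approximant is switched on only when the new coordinate is large compared with a local radius of continuity, and this radius is itself tracked by the same recursion. We also show that a closed subspace of $c_0(\Gamma)$ admits such approximations exactly when it is separable.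
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $c_0$ be the real Banach space of all real sequences $x=(x_n)_{n\ge1}$ with $x_n\to0$, with the norm $\|x\|=\sup_n|x_n|$, and let $e_n$ be its $n$-th unit vector. Let $X$ and $Y$ be real Banach spaces. For $k\ge1$, a map $P\colon X\to Y$ is a \emph{continuous $k$-homogeneous polynomial} if $P(h)=A(h,\dots,h)$ for some continuous symmetric $k$-linear map $A\colon X^k\to Y$; for $k=0$ it is a constant map. A map $g\colon U\to Y$ on an open set $U\subset X$ is \emph{real analytic} if every $a\in U$ has a neighborhood on which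
\[
g(x)=\sum_{k=0}^\infty P_k(x-a),
\]
where each $P_k\colon X\to Y$ is a continuous $k$-homogeneous polynomial and the series converges at each point. A function $f\colon X\to\mathbb R$ is \emph{uniformly approximable by real analytic functions} if for every $\varepsilon>0$ there is a real analytic $g\colon X\to\mathbb R$ with $\sup_X|f-g|\le\varepsilon$.

Is every continuous function on $c_0$ uniformly approximable by real analytic functions? This question is posed in \cite[Problem~90]{habilitation}. The answer is yes.

\begin{theorem}\label{thm:main}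
For every continuous $f\colon c_0\to\mathbb R$ and every $\varepsilon>0$ there is a real analytic $g\colon c_0\to\mathbb R$ with $\sup_{c_0}|f-g|\le\varepsilon$.
\end{theorem}

This is the case $\Omega=c_0$, $Y=\mathbb R$, $\eta\equiv\varepsilon$ of the next theorem, and its proof can be read with these choices throughout.

\begin{theorem}\label{thm:fine}
Let $\Omega\subset c_0$ be open and nonempty, let $Y$ be a real Banach space, and let $f\colon\Omega\to Y$ and $\eta\colon\Omega\to(0,\infty)$ be continuous. Then there is a real analytic $g\colon\Omega\to Y$ with $\|f(x)-g(x)\|<\eta(x)$ for all $x\in\Omega$.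
\end{theorem}

For a set $\Gamma$, let $c_0(\Gamma)$ be the Banach space of all $x\colon\Gamma\to\mathbb R$ such that $\{\gamma:|x(\gamma)|\ge\delta\}$ is finite for every $\delta>0$, with the supremum norm. The support $\operatorname{supp}x=\{\gamma:x(\gamma)\ne0\}$ of such an $x$ is countable. Our third theorem, which is not needed for the first two, locates the boundary of the approximation property among the subspaces of $c_0(\Gamma)$.

\begin{theorem}\label{thm:gamma}
For a closed subspace $X$ of $c_0(\Gamma)$, $\Gamma$ any set, the following are equivalent: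
\begin{itemize}
\item[(a)] $X$ is separable;
\item[(b)] for all nonempty open $U\subset X$, all real Banach spaces $Y$ and all continuous $f\colon U\to Y$ and $\eta\colon U\to(0,\infty)$, there is a real analytic $g\colon U\to Y$ with $\|f-g\|<\eta$ on $U$;
\item[(c)] there is a real analytic $g\colon X\to\mathbb R$ with $\sup_{x\in X}\bigl|\|x\|-g(x)\bigr|<\infty$.
\end{itemize}
In particular, all continuous real functions on $c_0(\Gamma)$ are uniformly approximable by real analytic functions if and only if $\Gamma$ is countable.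
\end{theorem}

\subsection*{Why one might expect the opposite answer}
On a compact subset of $\mathbb R^N$ the Weierstrass theorem approximates continuous functions by polynomials. On all of $\mathbb R^N$ polynomials are too rigid: a polynomial at bounded distance from a bounded function is constant. Real analytic functions keep the local power series and give up this rigidity, so they are the natural class to try next.

In $c_0$ polynomials fail already on the unit ball. A continuous linear functional on $c_0$ has the form $\sum_n a_nx_n$ with $\sum_n|a_n|<\infty$, so its values at $e_n$ tend to $0$; the quadratic form $\sum_n x_n^2$ is not even defined on $c_0$. In general, Lemma~\ref{lem:disjoint} below shows that $\sum_nP(e_n)^2<\infty$ for every continuous $k$-homogeneous polynomial $P\colon c_0\to\mathbb R$ with $k\ge1$. Hence a polynomial $p=P_0+\dots+P_d$ satisfies $p(e_n)\to p(0)$, while $\|e_n\|-\|0\|=1$; so $p$ cannot approximate the norm on the closed unit ball with an error below $\frac12$. The same holds for every function whose power series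 at $0$ converges uniformly on the closed unit ball, because such a function is a uniform limit of polynomials there. An analytic function is assembled from homogeneous polynomials that hardly see the far coordinates, and one may guess that the norm is a counterexample.

For uncountable $\Gamma$ the guess is correct, and this is the implication (c)$\Rightarrow$(a) of Theorem~\ref{thm:gamma}: there are only countably many degrees $k$, and each $P_k$ is nonzero at only countably many unit vectors. In $c_0$ there is a way out: the degree may grow with the coordinate. The function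
\begin{equation}\label{eq:phi}
\phi(x)=\sum_{n=1}^\infty x_n^{2n}
\end{equation}
is real analytic on $c_0$ (Example~\ref{ex:phi}), and $\phi(0)=0$, $\phi(e_n)=1$ for all $n$. Its $n$-th term is negligible when $|x_n|\le\frac12$ and large when $|x_n|\ge2$. The proof of Theorem~\ref{thm:fine} uses high even powers of this kind as switches, one for each coordinate.

\subsection*{Organization}
Section~\ref{sec:prelim} contains the estimate for polynomials just quoted and a criterion for analyticity. Section~\ref{sec:model} proves a model case, Lipschitz functions on the unit ball, in which the switching mechanism is visible without the rest, and then lists what must change in general. Section~\ref{sec:construction} constructs the approximants, and Section~\ref{sec:proof} proves Theorem~\ref{thm:fine}. Section~\ref{sec:gamma} proves Theorem~\ref{thm:gamma}.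

\section{Polynomials and analytic maps}\label{sec:prelim}

A $k$-linear map $A\colon X^k\to Y$ is continuous if and only if $\|A\|=\sup\{\|A(h_1,\dots,h_k)\|:\|h_i\|\le1\}$ is finite. If $A$ is symmetric and $P(h)=A(h,\dots,h)$, then $A$ is recovered from $P$ by the polarization formula
\begin{equation}\label{eq:polar}
A(h_1,\dots,h_k)=\frac1{2^kk!}\sum_{\epsilon\in\{\pm1\}^k}\epsilon_1\cdots\epsilon_k\,P\Bigl(\sum_{i=1}^k\epsilon_ih_i\Bigr).
\end{equation}

\subsection{Vectors with disjoint supports}

\begin{lemma}\label{lem:disjoint}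
Let $X$ be a closed subspace of $c_0(\Gamma)$ and let $(y_\alpha)_{\alpha\in I}$ be vectors in $X$ of norm at most $1$ with pairwise disjoint supports. Let $k\ge1$ and let $P(h)=A(h,\dots,h)$ be a continuous $k$-homogeneous polynomial $X\to\mathbb R$. Then $\sum_{\alpha\in F}P(y_\alpha)^2\le\|A\|^2$ for every finite $F\subset I$. In particular, $P(y_\alpha)\neq0$ for only countably many $\alpha$.
\end{lemma}

\begin{proof}
Let $\epsilon^i_\alpha$ ($1\le i\le k$, $\alpha\in F$) be independent random signs, and let $\mathbb E$ denote the average over all $2^{k|F|}$ choices of them. Put $w_i=\sum_{\alpha\in F}\epsilon^i_\alpha y_\alpha$. The supports are disjoint and the norm is a supremum, so $\|w_i\|\le1$. By multilinearity,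
\[
A(w_1,\dots,w_k)=\sum_{\alpha_1,\dots,\alpha_k\in F}A(y_{\alpha_1},\dots,y_{\alpha_k})\,\epsilon^1_{\alpha_1}\cdots\epsilon^k_{\alpha_k}.
\]
We use a separate family of signs in each slot so that the products on the right are orthonormal: for two $k$-tuples $(\alpha_i)$ and $(\beta_i)$, independence gives $\mathbb E\prod_i\epsilon^i_{\alpha_i}\epsilon^i_{\beta_i}=\prod_i\mathbb E\,\epsilon^i_{\alpha_i}\epsilon^i_{\beta_i}$, which is $1$ if the tuples are equal and $0$ otherwise. Therefore
\[
\sum_{\alpha_1,\dots,\alpha_k\in F}A(y_{\alpha_1},\dots,y_{\alpha_k})^2=\mathbb E\,A(w_1,\dots,w_k)^2\le\|A\|^2 .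
\]
Keeping only the terms with $\alpha_1=\dots=\alpha_k$ gives the inequality. It follows that for each $m\ge1$ at most $m^2\|A\|^2$ indices satisfy $|P(y_\alpha)|\ge1/m$, which gives the last claim.
\end{proof}

\subsection{A criterion for analyticity}
A uniform limit of real analytic functions on a real set need not be analytic; $|t|$ is a uniform limit of polynomials on $[-1,1]$. Analyticity does pass to the limit when the convergence is uniform on complex neighborhoods. We fix the notation for this.

Let $Z$ be the complex space $c_0$ with the supremum norm; it contains the real space $c_0$. Let $B(x,t)$ and $B_Z(x,t)$ be the open balls in $c_0$ and in $Z$. Let $\pi_N$ be the projection onto the first $N$ coordinates. We identify $\mathbb R^N$ with $\pi_N(c_0)$ and $\mathbb C^N$ with $\pi_N(Z)$, so both carry the supremum norm. Then $\|\pi_Nz\|\le\|z\|$, $\pi_Nz\to z$, and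
\begin{equation}\label{eq:sup}
\|\pi_jz-\pi_iz\|=\max_{i<n\le j}|z_n|\qquad(i<j).
\end{equation}

For a real Banach space $Y$ let $Y_{\mathbb C}=Y\oplus iY$ with $\|y_1+iy_2\|=\sup_{\theta\in\mathbb R}\|\cos\theta\,y_1+\sin\theta\,y_2\|$. Multiplying $y_1+iy_2$ by $e^{i\varphi}$ replaces $\theta$ by $\theta-\varphi$ in the supremum, so this is a complex norm. It extends the norm of $Y$ and lies between $\max\{\|y_1\|,\|y_2\|\}$ and $\|y_1\|+\|y_2\|$; hence $Y_{\mathbb C}$ is complete and $Y$ is closed in it. For $Y=\mathbb R$ we get $\mathbb C$ with its usual modulus.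

We call a map $\mathbb C^N\to Y_{\mathbb C}$ \emph{real entire} if it is a finite sum $\sum_j\psi_jy_j$ with $y_j\in Y$ and with entire functions $\psi_j\colon\mathbb C^N\to\mathbb C$ that are real on $\mathbb R^N$. Sums of real entire maps, their products with real entire scalar functions, and their compositions with $\pi_{N}\colon\mathbb C^{N+1}\to\mathbb C^{N}$ are real entire. A real polynomial on $\mathbb R^N$, or a finite sum $\sum_jq_jy_j$ with real polynomials $q_j$, extends to a real entire map, denoted by the same letter.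

\begin{lemma}\label{lem:analytic}
Let $\Omega\subset c_0$ be open and let $g_N\colon\mathbb C^N\to Y_{\mathbb C}$ $(N\ge1)$ be real entire. Suppose that for every $x\in\Omega$ there is $\delta>0$ such that the maps $G_N=g_N\circ\pi_N$ converge uniformly on $B_Z(x,\delta)$. Then $g(x)=\lim_NG_N(x)$ defines a real analytic map $g\colon\Omega\to Y$.
\end{lemma}

\begin{proof}
The limit lies in $Y$ because $G_N(x)\in Y$ and $Y$ is closed. Fix $x\in\Omega$ and $\delta$ as in the hypothesis, so small that $B(x,\delta)\subset\Omega$, and put $B=B_Z(x,\delta)$. Each $G_N$ is bounded on $B$, since $\pi_N(B)$ is a bounded subset of $\mathbb C^N$. By uniform convergence, $C=\sup_N\sup_B\|G_N\|<\infty$.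

For $h\in Z$ let $P_{N,k}(h)$ be the $k$-th Taylor coefficient at $0$ of the entire function $\zeta\mapsto G_N(x+\zeta h)$. If $g_N=\sum_j\psi_jy_j$, then
\[
P_{N,k}(h)=\sum_j\sum_{|\nu|=k}\frac{\partial^\nu\psi_j(\pi_Nx)}{\nu!}\,h_1^{\nu_1}\cdots h_N^{\nu_N}\,y_j ,
\]
with real coefficients because $\psi_j$ is real on $\mathbb R^N$ and $x$ is real. Thus $P_{N,k}(\zeta h)=\zeta^kP_{N,k}(h)$ on $Z$, and the restriction of $P_{N,k}$ to $c_0$ is a continuous $k$-homogeneous polynomial with values in $Y$. Evaluating the Taylor series at $\zeta=1$ gives $G_N(x+h)=\sum_kP_{N,k}(h)$. For $\|h\|<\delta$ the points $x+\zeta h$ with $|\zeta|=1$ lie in $B$, and Cauchy's formula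
\[
P_{N,k}(h)=\frac1{2\pi i}\oint_{|\zeta|=1}G_N(x+\zeta h)\,\zeta^{-k-1}\,d\zeta
\]
yields
\[
\|P_{N,k}(h)\|\le C,\qquad\|P_{N,k}(h)-P_{N',k}(h)\|\le\sup_B\|G_N-G_{N'}\|\qquad(\|h\|<\delta).
\]
So for each $k$ the limit $P_k(h)=\lim_NP_{N,k}(h)\in Y$ exists for $h\in B(0,\delta)$ and, by homogeneity, for all $h\in c_0$; moreover $\|P_k\|\le C$ on $B(0,\delta)$.

The map $P_0$ is constant. For $k\ge1$ let $A_{N,k}$ be the symmetric $k$-linear map of $P_{N,k}$ on $c_0$. By \eqref{eq:polar} the maps $A_{N,k}$ converge pointwise to a map $A_k$, which is symmetric and $k$-linear, satisfies $A_k(h,\dots,h)=P_k(h)$, and is given by \eqref{eq:polar} in terms of $P_k$. If $\|h_i\|<\delta/k$ for all $i$, then $\|\sum_i\epsilon_ih_i\|<\delta$, so $\|A_k(h_1,\dots,h_k)\|\le C/k!$. Hence $A_k$ is continuous, and $P_k$ is a continuous $k$-homogeneous polynomial.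

Finally, for $h\in c_0$ with $\|h\|<\delta/2$ we have $\|P_{N,k}(h)\|=2^{-k}\|P_{N,k}(2h)\|\le C2^{-k}$ for all $N$. This bound is summable in $k$, so we may let $N\to\infty$ term by term in $G_N(x+h)=\sum_kP_{N,k}(h)$ and obtain $g(x+h)=\sum_kP_k(h)$.
\end{proof}

We shall always verify the hypothesis in the form $\|G_N-G_{N-1}\|\le c^{-N}$ on $B_Z(x,\delta)$ for all large $N$, with a constant $c>1$; this suffices because $Y_{\mathbb C}$ is complete.

\begin{example}\label{ex:phi}
The function $\phi$ of \eqref{eq:phi} is real analytic on $c_0$. Take $g_N(z)=\sum_{n\le N}z_n^{2n}$. Given $x\in c_0$, choose $N_0$ with $|x_n|\le\frac14$ for $n>N_0$. For $z\in B_Z(x,\frac14)$ and $N>N_0$ we have $|z_N|\le\frac12$, so $|G_N(z)-G_{N-1}(z)|\le4^{-N}$, and Lemma~\ref{lem:analytic} applies.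
\end{example}

\section{Switching between finite-dimensional approximants}\label{sec:model}

Let $f$ be a continuous function on $c_0$. On compact subsets of $\mathbb R^N$ it has polynomial approximants $f_N$, and $f(\pi_Nx)\to f(x)$. But the $f_N$ are chosen independently of each other, and nothing makes $f_N\circ\pi_N$ converge on complex balls. To use Lemma~\ref{lem:analytic}, we must almost stop changing the approximant near $x$ once $N$ is large. This is affordable when the new coordinate $x_N$ is small, for then $f(\pi_Nx)$ is close to $f(\pi_{N-1}x)$ and the old value is still good. When $x_N$ is large we must pass to $f_N$, but for a given $x\in c_0$ this happens only finitely often. We need an entire function that makes this decision.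

\begin{lemma}[the switch]\label{lem:switch}
For an integer $p\ge1$ let $\sigma_p(a,b)=1-\exp(-a^{2p}-b^{2p})$, an entire function of $(a,b)\in\mathbb C^2$.
\begin{itemize}
\item[(a)] If $a,b$ are real, then $0\le\sigma_p(a,b)\le1$.
\item[(b)] If $a,b$ are real and $\max\{|a|,|b|\}\ge2$, then $1-\sigma_p(a,b)\le e^{-4^p}<\frac1{10}$.
\item[(c)] If $a,b$ are complex and $\max\{|a|,|b|\}\le\frac12$, then $|\sigma_p(a,b)|\le4^{1-p}$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $u=a^{2p}+b^{2p}$. For real $a,b$ we have $u\ge0$, which gives (a), and $u\ge4^p\ge4$ in case (b). In case (c), $|u|\le2\cdot4^{-p}\le\frac12$, and $|1-e^{-u}|\le\sum_{k\ge1}|u|^k/k!\le|u|e^{|u|}\le2|u|\le4^{1-p}$.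
\end{proof}

Property (c) holds for complex arguments and will give convergence; (a) and (b) hold for real arguments and will give the error estimate. In the zone $\frac12<\max\{|a|,|b|\}<2$ we use only (a), so there both the old and the new approximant have to be good. The argument $b$ is not needed in this section.

Repeated switching produces convex combinations of the following form.

\begin{lemma}[unrolling]\label{lem:unroll}
Let $c_j\in[0,1]$ $(j\ge1)$, and let $v_j$ $(j\ge0)$ and $w_j$ $(j\ge1)$ be vectors with $v_j=(1-c_j)v_{j-1}+c_jw_j$. For $1\le M\le N$,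
\[
v_N=\lambda'v_{M-1}+\sum_{j=M}^N\lambda_jw_j,\qquad\lambda'=\prod_{i=M}^N(1-c_i),\quad\lambda_j=c_j\prod_{i=j+1}^N(1-c_i).
\]
The weights are nonnegative, depend only on the $c_i$, and satisfy $\lambda'+\sum_{j=M}^N\lambda_j=1$ and $\lambda'\le1-c_M$.
\end{lemma}

\begin{proof}
For $N=M$ the formula is the recursion. Passing from $N-1$ to $N$ multiplies all weights by $1-c_N$ and adds the term $c_Nw_N$. The case $v_j=w_j=1$ shows that the weights sum to $1$.
\end{proof}

\subsection{One switch}
Let $f=\|\cdot\|$ and $0<\varepsilon\le1$. Let $f_1$ and $f_2$ be polynomials within $\varepsilon$ of $|x_1|$ on $[-1,1]$ and of $\max\{|x_1|,|x_2|\}$ on $[-1,1]^2$, and put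
\[
g_2(z_1,z_2)=(1-\chi)f_1(z_1)+\chi f_2(z_1,z_2),\qquad\chi=\sigma_p(z_2/\varepsilon,0).
\]
Let $x\in[-1,1]^2$. If $|x_2|<2\varepsilon$, then $0\le f(x)-|x_1|<2\varepsilon$, so both $f_1(x_1)$ and $f_2(x)$ are within $3\varepsilon$ of $f(x)$, and so is the convex combination $g_2(x)$, whatever the value of $\chi$. If $|x_2|\ge2\varepsilon$, then $f_1(x_1)$ may be a poor approximation, with an error up to $1+\varepsilon\le2$, but its weight is at most $e^{-4^p}$, so $|g_2(x)-f(x)|\le\varepsilon+2e^{-4^p}$. Finally, for complex $z$ with $|z_2|\le\varepsilon/2$ and $|z_1|\le2$ we have $|g_2-f_1|=|\chi|\,|f_2-f_1|\le4^{1-p}\sup_{\|z\|\le2}|f_2-f_1|$. Since $p$ is chosen after $f_1$ and $f_2$, both $e^{-4^p}$ and the last bound are as small as we like.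

\subsection{Lipschitz functions on the unit ball}
Iterating this step proves the following special case of Theorem~\ref{thm:fine}. It covers the norm, which no polynomial can approximate on the ball.

\begin{proposition}\label{prop:model}
Let $D$ be the closed unit ball of $c_0$ and $U$ its interior. Let $f\colon D\to\mathbb R$ be $1$-Lipschitz and $0<\varepsilon\le1$. Then there is a real analytic $g\colon U\to\mathbb R$ with $|f-g|\le4\varepsilon$ on $U$.
\end{proposition}

\begin{proof}
Let $f_N$ be a real polynomial on $\mathbb R^N$ with $|f_N-f|\le\varepsilon$ on $[-1,1]^N=D\cap\mathbb R^N$. Put $g_1=f_1$ and, for $N\ge2$,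
\[
\chi_N(z)=\sigma_{p_N}(z_N/\varepsilon,0),\qquad g_N=(1-\chi_N)\,g_{N-1}\circ\pi_{N-1}+\chi_Nf_N\qquad\text{on }\mathbb C^N,
\]
where $p_N$ is so large that
\[
4^{1-p_N}\sup_{z\in\mathbb C^N,\,\|z\|\le2}\bigl(|g_{N-1}(\pi_{N-1}z)|+|f_N(z)|\bigr)\le2^{-N},\qquad e^{-4^{p_N}}\Bigl(\sup_{[-1,1]^{N-1}}|g_{N-1}|+\sup_D|f|\Bigr)\le\varepsilon .
\]

\emph{Convergence.} Let $x\in U$ and choose $N_0\ge1$ with $|x_n|\le\varepsilon/4$ for $n>N_0$. For $z\in B_Z(x,\varepsilon/4)$ and $N>N_0$ we have $|z_N/\varepsilon|\le\frac12$ and $\|z\|\le2$. By Lemma~\ref{lem:switch}(c) and the first condition on $p_N$,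
\[
|g_N(\pi_Nz)-g_{N-1}(\pi_{N-1}z)|=|\chi_N(\pi_Nz)|\,|f_N(\pi_Nz)-g_{N-1}(\pi_{N-1}z)|\le2^{-N}.
\]
By Lemma~\ref{lem:analytic}, $g=\lim_Ng_N\circ\pi_N$ is real analytic on $U$.

\emph{Error.} Let $x\in U$ and $N\ge1$. Call $j\ge2$ a jump if $|x_j|\ge2\varepsilon$, call $j=1$ a jump as well, and let $M$ be the last jump with $M\le N$. Apply Lemma~\ref{lem:unroll} with $c_1=1$, $g_0=0$ and $c_j=\chi_j(\pi_jx)$ for $j\ge2$:
\[
g_N(\pi_Nx)-f(\pi_Nx)=\lambda'\bigl(g_{M-1}(\pi_{M-1}x)-f(\pi_Nx)\bigr)+\sum_{j=M}^N\lambda_j\bigl(f_j(\pi_jx)-f(\pi_Nx)\bigr).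
\]
If $M=1$, then $\lambda'=0$. If $M\ge2$, then $\lambda'\le1-c_M\le e^{-4^{p_M}}$ by Lemma~\ref{lem:switch}(b), and the first term is at most $\varepsilon$ in modulus by the second condition on $p_M$. For $M\le j\le N$ there is no jump in $(j,N]$, so $\|\pi_jx-\pi_Nx\|<2\varepsilon$ by \eqref{eq:sup}, however many coordinates lie between $j$ and $N$. Hence $|f_j(\pi_jx)-f(\pi_Nx)|\le\varepsilon+2\varepsilon$. Altogether $|g_N(\pi_Nx)-f(\pi_Nx)|\le4\varepsilon$, and $N\to\infty$ gives the claim.
\end{proof}

\subsection{What changes in general}\label{sub:changes}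
Three things were free in Proposition~\ref{prop:model} and have to be earned in Theorem~\ref{thm:fine}.

\emph{The threshold depends on the point.} A continuous function on $c_0$ need not be uniformly continuous on bounded sets. For example, $f(x)=\sum_nn\max\{0,|x_n|-\frac12\}$ is a finite sum on every ball of radius $\frac14$, hence continuous, but $f(e_n)-f((1-t)e_n)=nt$ for $0\le t\le\frac12$. So $\varepsilon$ must be replaced by a local radius $r(x)$ within which $f$ oscillates little, and the factor $1/\varepsilon$ in the switch by an entire \emph{scale function} $S_{N-1}(\pi_{N-1}z)$ that is at least of the order $1/r$ at real points.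

\emph{The scale must stay bounded on a complex ball.} For the convergence we need $|z_NS_{N-1}(\pi_{N-1}z)|\le\frac12$ on one ball $B_Z(x,\delta)$ for all large $N$. A polynomial $R_N$ that approximates a multiple of $1/r$ on a compact part of $\mathbb R^N$ is controlled at real points only, and we have no bound for it on a complex ball whose radius does not depend on $N$. The scale therefore suffers from the same defect as the $f_N$, and we apply the same cure: $S_N$ is built from the $R_N$ by the recursion that builds $g_N$ from the $f_N$, with the same switches. The price is a circularity. The scale decides when the scale is refreshed, and we must prove that a stale scale is still large enough. This is Lemma~\ref{lem:scale}.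

\emph{The polynomials are good only on compact sets.} The polynomial $f_N$ approximates $f$ on a compact set $K_N\subset\Omega\cap\mathbb R^N$, and $\pi_Nx$ may lie outside $K_N$, or even outside $\Omega$, for small $N$. A value taken there must not be kept. We arrange that $S_N\ge4\cdot2^N$ on $\mathbb R^N\setminus K_N$ and use the second argument of $\sigma_p$ to force a switch at the next step whenever $S_N$ is that large.

\section{The construction}\label{sec:construction}

Let $\Omega$, $Y$, $f$, $\eta$ be as in Theorem~\ref{thm:fine}.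

\subsection{The radius function}

\begin{lemma}\label{lem:radius}
There is a $1$-Lipschitz function $r\colon c_0\to[0,1]$ with $\{r>0\}=\Omega$ and $r(x)\le1/(1+\|x\|)$ such that for every $x\in\Omega$ we have $B(x,r(x))\subset\Omega$ and, for all $u,v\in B(x,r(x))$,
\begin{equation}\label{eq:osc}
\eta(u)\le2\eta(v),\qquad\|f(u)-f(v)\|\le\tfrac18\eta(v).
\end{equation}
\end{lemma}

\begin{proof}
Call $t\in(0,1]$ \emph{admissible} for $x\in c_0$ if $B(x,t)\subset\Omega$ and \eqref{eq:osc} holds for all $u,v\in B(x,t)$. If $t$ is admissible, so is every smaller positive number. Let $\tau(x)$ be the supremum of the admissible $t$, with $\sup\emptyset=0$.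

If $x\notin\Omega$, no $t$ is admissible and $\tau(x)=0$. If $x\in\Omega$, then by continuity there is $t\in(0,1]$ with $B(x,t)\subset\Omega$ such that $\frac34\eta(x)\le\eta\le\frac32\eta(x)$ and $\|f-f(x)\|\le\frac3{64}\eta(x)$ on $B(x,t)$. For $u,v$ in this ball, $\eta(u)\le\frac32\eta(x)\le2\eta(v)$ and $\|f(u)-f(v)\|\le\frac3{32}\eta(x)=\frac18\cdot\frac34\eta(x)\le\frac18\eta(v)$. So $\tau(x)>0$. Moreover $\tau(x)$ is itself admissible, since any two points of $B(x,\tau(x))$ lie in $B(x,t)$ for some admissible $t<\tau(x)$.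

Next, $\tau(y)\ge\tau(x)-\|x-y\|$ for all $x,y\in c_0$. This is trivial if $\tau(x)\le\|x-y\|$. Otherwise $B(y,\tau(x)-\|x-y\|)\subset B(x,\tau(x))$, so $\tau(x)-\|x-y\|$ is admissible for $y$. By symmetry $\tau$ is $1$-Lipschitz. The function $x\mapsto1/(1+\|x\|)$ is positive and $1$-Lipschitz, because $|\frac1{1+a}-\frac1{1+b}|\le|a-b|$ for $a,b\ge0$. Put $r(x)=\min\{\tau(x),1/(1+\|x\|)\}$.
\end{proof}

For $N\ge1$ let
\[
r_N=\max\{r,2^{-N}\}\ \text{ on }\mathbb R^N,\qquad K_N=\{x\in\mathbb R^N:r(x)\ge2^{-N}\}.
\]
Thus $2^{-N}\le r_N\le1$, $r_N=r$ on $K_N$, and $r_N=2^{-N}$ on $\mathbb R^N\setminus K_N$. The set $K_N$ is closed, it is contained in $\Omega$, and $\|x\|<2^N$ on $K_N$; this is the purpose of the bound $r\le1/(1+\|x\|)$. So $K_N$ is a compact subset of $\Omega\cap\mathbb R^N$, possibly empty.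

\subsection{Finite-dimensional data}

\begin{lemma}\label{lem:data}
For every $N\ge1$ there are
\begin{itemize}
\item[(a)] a map $f_N=\sum_jq_jy_j$, a finite sum with real polynomials $q_j$ on $\mathbb R^N$ and $y_j\in Y$, such that $\|f_N-f\|\le\frac18\eta$ on $K_N$;
\item[(b)] a real polynomial $R_N$ on $\mathbb R^N$ such that $R_N\ge16/r_N$ on $\mathbb R^N$ and $R_N\le18/r$ on $K_N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $K_N=\emptyset$, take $f_N=0$. Otherwise let $m=\min_{K_N}\eta>0$. Since $f(K_N)$ is compact, there are $y_1,\dots,y_l\in f(K_N)$ such that every $x\in K_N$ satisfies $\|f(x)-y_j\|<\frac m{16}$ for some $j$. Let $\omega_j(x)=\max\{0,\frac m{16}-\|f(x)-y_j\|\}$ and $\varphi_j=\omega_j/\sum_i\omega_i$. The $\varphi_j$ are continuous and nonnegative on $K_N$, they sum to $1$, and $\varphi_j(x)>0$ only if $\|f(x)-y_j\|<\frac m{16}$. Hence $\|f-\sum_j\varphi_jy_j\|\le\sum_j\varphi_j\|f-y_j\|\le\frac m{16}$ on $K_N$. By the Weierstrass theorem there are real polynomials $q_j$ with $|q_j-\varphi_j|\le\frac m{16}(1+\sum_i\|y_i\|)^{-1}$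 on $K_N$. Then $\|\sum_j(q_j-\varphi_j)y_j\|\le\frac m{16}$, and $\|f_N-f\|\le\frac m8\le\frac18\eta$ on $K_N$.

(b) The lower bound is required on all of $\mathbb R^N$, where the Weierstrass theorem gives no information. We write $R_N$ as a sum of two nonnegative polynomials, one that is accurate on a large cube and one that is small on $K_N$ and large outside the cube. Put $L=2^N$ and $Q=[-L-1,L+1]^N$. The function $w=(16/r_N+\frac12)^{1/2}$ is continuous on $Q$. If a polynomial $q$ satisfies $|q-w|\le\vartheta$ on $Q$, then $|q^2-w^2|\le\vartheta(2\max_Qw+\vartheta)$, which is at most $\frac12$ for small $\vartheta$. So there is $q$ with $16/r_N\le q^2\le16/r_N+1$ on $Q$. Let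
\[
E(x)=\sum_{n=1}^N\Bigl(\frac{x_n}{L+\frac12}\Bigr)^{2m},\qquad\text{with $m$ so large that}\quad N\Bigl(\frac L{L+\frac12}\Bigr)^{2m}\le1,\quad\Bigl(\frac{L+1}{L+\frac12}\Bigr)^{2m}\ge16\cdot2^N,
\]
and put $R_N=q^2+E$. On $Q$ we have $R_N\ge q^2\ge16/r_N$. Outside $Q$ some $|x_n|$ exceeds $L+1$, so $R_N\ge E\ge16\cdot2^N\ge16/r_N$. On $K_N$ we have $\|x\|\le L$, so $E\le1$, and $r_N=r\le1$; hence $R_N\le16/r+2\le18/r$.
\end{proof}

\subsection{The recursion}
Put $S_1=R_1$ and $g_1=f_1$. Let $N\ge2$ and suppose that real entire maps $S_{N-1}\colon\mathbb C^{N-1}\to\mathbb C$ and $g_{N-1}\colon\mathbb C^{N-1}\to Y_{\mathbb C}$ are given. Define on $\mathbb C^N$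
\begin{align}
\chi_N(z)&=\sigma_{p_N}\bigl(z_N\,S_{N-1}(\pi_{N-1}z),\ 2^{1-N}S_{N-1}(\pi_{N-1}z)\bigr),\notag\\
S_N&=(1-\chi_N)\,S_{N-1}\circ\pi_{N-1}+\chi_NR_N,\label{eq:rec}\\
g_N&=(1-\chi_N)\,g_{N-1}\circ\pi_{N-1}+\chi_Nf_N,\notag
\end{align}
where the integer $p_N\ge1$ is so large that
\begin{equation}\label{eq:P1}
4^{1-p_N}\bigl(|S_{N-1}(\pi_{N-1}z)|+|R_N(z)|+\|g_{N-1}(\pi_{N-1}z)\|+\|f_N(z)\|\bigr)\le2^{-N}\quad(z\in\mathbb C^N,\ \|z\|\le N)
\end{equation}
and
\begin{equation}\label{eq:P2}
e^{-4^{p_N}}\bigl(\|g_{N-1}(\pi_{N-1}x)\|+\|f(x)\|\bigr)\le\tfrac18\eta(x)\qquad(x\in K_N).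
\end{equation}
Such a $p_N$ exists: the expressions in parentheses do not depend on $p_N$ and are continuous on the compact sets $\{\|z\|\le N\}$ and $K_N\subset\Omega$, and $\eta$ has a positive minimum on $K_N$ if $K_N\ne\emptyset$. The maps $\chi_N$, $S_N$, $g_N$ are real entire. Condition \eqref{eq:P1} makes a closed switch change almost nothing on complex balls. Condition \eqref{eq:P2} makes an open switch erase the old value $g_{N-1}(\pi_{N-1}x)$, about which we may know nothing.

By Lemma~\ref{lem:switch}(a), $0\le\chi_N\le1$ on $\mathbb R^N$, so at real points \eqref{eq:rec} forms convex combinations. Since $R_j\ge16/r_j\ge16$ on $\mathbb R^j$, induction gives $S_N\ge16$ on $\mathbb R^N$.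

\subsection{Jumps}
Fix $x\in c_0$, not necessarily in $\Omega$, and write
\[
s_N=S_N(\pi_Nx)\ge16,\qquad\rho_N=r_N(\pi_Nx)>0\qquad(N\ge1).
\]
An index $j\ge2$ is a \emph{jump} of $x$ if $|x_j|s_{j-1}\ge2$ or $2^{1-j}s_{j-1}\ge2$. We also call $j=1$ a jump. Put $c_1=1$, $s_0=0$, $g_0=0$, and $c_j=\chi_j(\pi_jx)$ for $j\ge2$. For $N\ge1$ let $M=M(N)$ be the last jump with $M\le N$. Lemma~\ref{lem:unroll} gives, with the same weights in both formulas,
\begin{equation}\label{eq:unroll}
s_N=\lambda's_{M-1}+\sum_{j=M}^N\lambda_jR_j(\pi_jx),\qquad g_N(\pi_Nx)=\lambda'g_{M-1}(\pi_{M-1}x)+\sum_{j=M}^N\lambda_jf_j(\pi_jx),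
\end{equation}
and by Lemma~\ref{lem:switch}(b),
\begin{equation}\label{eq:lambda}
\lambda'=0\ \text{ if }M=1,\qquad\lambda'\le1-c_M\le e^{-4^{p_M}}<\tfrac1{10}\ \text{ if }M\ge2 .
\end{equation}

\section{Proof of Theorem~\ref{thm:fine}}\label{sec:proof}

\subsection{The scale stays large}
We want $s_N\ge4/\rho_N$ for all $N$: then at a non-jump $N+1$ the new coordinate satisfies $|x_{N+1}|<2/s_N\le\rho_N/2$. A one-step induction does not give this. If $N$ is not a jump, $s_N$ may be close to $s_{N-1}\ge4/\rho_{N-1}$, while $\rho_N$ may be almost as small as $\rho_{N-1}/2$; a factor $2$ would be lost at every step. Instead we go back to the last jump and compare $s_N$ with the polynomials $R_j$, which have the larger constant $16$. By \eqref{eq:sup}, all the moves since the last jump together are no longer than the longest of them, so the factor $2$ is lost only once.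

\begin{lemma}\label{lem:scale}
Let $x\in c_0$ and $N\ge1$. Then $s_N\ge4/\rho_N$. Moreover, if $M=M(N)<N$, then there is $i^*\in\{M,\dots,N-1\}$ such that $\pi_{i^*}x\in\Omega$ and
\begin{equation}\label{eq:ball}
\pi_jx\in K_j\quad\text{and}\quad\pi_jx\in B\bigl(\pi_{i^*}x,\,r(\pi_{i^*}x)\bigr)\qquad(M\le j\le N).
\end{equation}
\end{lemma}

\begin{proof}
We use induction on $N$ and assume that $s_i\ge4/\rho_i$ for $1\le i<N$.

\emph{Case $M=N$.} By \eqref{eq:unroll}, \eqref{eq:lambda}, $s_{N-1}\ge0$ and Lemma~\ref{lem:data}(b), we have $s_N\ge(1-\lambda')R_N(\pi_Nx)\ge\frac9{10}\cdot16/\rho_N\ge4/\rho_N$. This case includes $N=1$.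

\emph{Case $M<N$.} Let $M\le i<N$. The index $i+1$ is not a jump, so $|x_{i+1}|s_i<2$ and $2^{-i}s_i<2$. With the induction hypothesis these give
\[
|x_{i+1}|<\frac2{s_i}\le\frac{\rho_i}2,\qquad\rho_i\ge\frac4{s_i}>2^{1-i}.
\]
The second inequality shows that $\rho_i>2^{-i}$, so $\rho_i=r(\pi_ix)$ and $\pi_ix\in K_i\subset\Omega$. Choose $i^*\in\{M,\dots,N-1\}$ with $\rho_{i^*}=\rho^*:=\max_{M\le i<N}\rho_i$; then $\rho^*=r(\pi_{i^*}x)$. We center the ball at this point because its radius dominates all the moves: by \eqref{eq:sup}, for $M\le j\le N$,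
\[
\|\pi_jx-\pi_{i^*}x\|\le\max_{M<n\le N}|x_n|<\frac{\rho^*}2 .
\]
This proves the second part of \eqref{eq:ball}. Since $r$ is $1$-Lipschitz, $r(\pi_Nx)>\rho^*/2\ge\rho_{N-1}/2>2^{1-N}$. Hence $\pi_Nx\in K_N$, which completes \eqref{eq:ball}, and $\rho_N=r(\pi_Nx)>\rho^*/2$.

For $M\le j<N$, Lemma~\ref{lem:data}(b) gives $R_j(\pi_jx)\ge16/\rho_j\ge16/\rho^*\ge8/\rho_N$, and $R_N(\pi_Nx)\ge16/\rho_N$. By \eqref{eq:unroll} and \eqref{eq:lambda}, $s_N\ge(1-\lambda')\cdot8/\rho_N\ge\frac9{10}\cdot8/\rho_N\ge4/\rho_N$.
\end{proof}

The lemma contains the forced switch announced in Section~\ref{sub:changes}: if $\pi_Nx\notin K_N$, then $\rho_N=2^{-N}$, so $2^{-N}s_N\ge4$ and $N+1$ is a jump.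

\subsection{Convergence on complex balls}
Here we need the scale to be bounded above, and the upper bound in Lemma~\ref{lem:data}(b) enters.

\begin{lemma}\label{lem:conv}
For every $x\in\Omega$ there are $N_0\ge1$ and $\delta>0$ such that $x$ has no jump $j>N_0$ and
\[
\|g_N(\pi_Nz)-g_{N-1}(\pi_{N-1}z)\|\le2^{-N}\qquad(z\in B_Z(x,\delta),\ N>N_0).
\]
\end{lemma}

\begin{proof}
Since $\pi_jx\to x$ and $r$ is continuous, $r(\pi_jx)\to r(x)>0$. So for large $j$ we have $r(\pi_jx)\ge r(x)/2\ge2^{-j}$, hence $\pi_jx\in K_j$ and $R_j(\pi_jx)\le36/r(x)$. Therefore $A=\sup_jR_j(\pi_jx)$ is finite, and $A\ge16$. As $s_1=R_1(\pi_1x)$ and $s_N\le\max\{s_{N-1},R_N(\pi_Nx)\}$, we get $s_N\le A$ for all $N$.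

Choose $N_0$ with $N_0\ge\|x\|+1$, $2^{N_0}\ge6A$, and $|x_n|\le\frac1{16A}$ for $n>N_0$. For $j>N_0$ we have $|x_j|s_{j-1}\le\frac1{16}$ and $2^{1-j}s_{j-1}\le2^{-N_0}A\le\frac16$, so $j$ is not a jump.

The single function $S_{N_0}\circ\pi_{N_0}$ is continuous on $Z$ and its value at $x$ lies in $[16,A]$. So there is $\delta\in(0,\frac1{16A}]$ with $|S_{N_0}(\pi_{N_0}z)|\le2A$ for $z\in B:=B_Z(x,\delta)$. We show by induction that for $N\ge N_0$ and $z\in B$
\begin{equation}\label{eq:Sbound}
|S_N(\pi_Nz)|\le2A+\sum_{N_0<j\le N}2^{-j}.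
\end{equation}
The right side is at most $2A+1\le3A$. The case $N=N_0$ is the choice of $\delta$. Let $N>N_0$ and assume \eqref{eq:Sbound} for $N-1$. For $z\in B$ we have $|z_N|\le|x_N|+\delta\le\frac1{8A}$, hence
\[
|z_NS_{N-1}(\pi_{N-1}z)|\le\frac{3A}{8A}\le\frac12,\qquad2^{1-N}|S_{N-1}(\pi_{N-1}z)|\le2^{-N_0}\cdot3A\le\frac12 .
\]
By Lemma~\ref{lem:switch}(c), $|\chi_N(\pi_Nz)|\le4^{1-p_N}$. By \eqref{eq:rec},
\[
S_N-S_{N-1}\circ\pi_{N-1}=\chi_N\,(R_N-S_{N-1}\circ\pi_{N-1}),\qquad g_N-g_{N-1}\circ\pi_{N-1}=\chi_N\,(f_N-g_{N-1}\circ\pi_{N-1}).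
\]
Since $\|\pi_Nz\|\le\|x\|+1\le N_0\le N$, condition \eqref{eq:P1} bounds both differences at $\pi_Nz$ by $2^{-N}$. The bound for $S_N$ proves \eqref{eq:Sbound} for $N$, and the bound for $g_N$ is the assertion.
\end{proof}

By Lemmas~\ref{lem:conv} and~\ref{lem:analytic}, $g(x)=\lim_Ng_N(\pi_Nx)$ exists for all $x\in\Omega$ and defines a real analytic map $g\colon\Omega\to Y$.

\subsection{The error estimate}
Let $x\in\Omega$, let $N_0$ be as in Lemma~\ref{lem:conv}, and let $N>N_0$. Then $M=M(N)\le N_0<N$, so \eqref{eq:ball} holds: each $\pi_jx$ with $M\le j\le N$ lies in $K_j$, and all these points lie in one ball $B(\pi_{i^*}x,r(\pi_{i^*}x))$ with center in $\Omega$. By Lemma~\ref{lem:radius}, \eqref{eq:osc} holds for any two of them. Write $\eta_N=\eta(\pi_Nx)$. By \eqref{eq:unroll} and $\lambda'+\sum_j\lambda_j=1$,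
\[
g_N(\pi_Nx)-f(\pi_Nx)=T_1+T_2+T_3,
\]
where
\begin{align*}
T_1&=\sum_{j=M}^N\lambda_j\bigl(f_j(\pi_jx)-f(\pi_jx)\bigr),\\
T_2&=\sum_{j=M}^N\lambda_j\bigl(f(\pi_jx)-f(\pi_Nx)\bigr)+\lambda'\bigl(f(\pi_Mx)-f(\pi_Nx)\bigr),\\
T_3&=\lambda'\bigl(g_{M-1}(\pi_{M-1}x)-f(\pi_Mx)\bigr).
\end{align*}
The term $T_1$ is the error of the polynomials. Since $\pi_jx\in K_j$, Lemma~\ref{lem:data}(a) and the first part of \eqref{eq:osc} give $\|T_1\|\le\max_j\frac18\eta(\pi_jx)\le\frac14\eta_N$. The term $T_2$ is the oscillation of $f$ since the last jump. The second part of \eqref{eq:osc} with $v=\pi_Nx$ gives $\|T_2\|\le\frac18\eta_N$, because the weights sum to $1$. The term $T_3$ is what remains of the history before the last jump. It vanishes if $M=1$. If $M\ge2$, then $\lambda'\le e^{-4^{p_M}}$ by \eqref{eq:lambda} and $\pi_Mx\in K_M$, so \eqref{eq:P2} with index $M$ gives $\|T_3\|\le\frac18\eta(\pi_Mx)\le\frac14\eta_N$. Hence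
\[
\|g_N(\pi_Nx)-f(\pi_Nx)\|\le\tfrac58\,\eta(\pi_Nx)\qquad(N>N_0).
\]
Let $N\to\infty$. Since $\pi_Nx\to x$ and $f,\eta$ are continuous at $x$, we obtain $\|g(x)-f(x)\|\le\frac58\eta(x)<\eta(x)$. This proves Theorem~\ref{thm:fine}, and with it Theorem~\ref{thm:main}. \hfill$\square$

\begin{remark}[where the structure of $c_0$ is used]
The supremum norm enters through \eqref{eq:sup} in Lemma~\ref{lem:scale}. With the norm $(\sum_nx_n^2)^{1/2}$ this step breaks down: the vector $\varepsilon(e_1+\dots+e_n)$ has all coordinates below the threshold $2\varepsilon$ and norm $\varepsilon\sqrt n$, so small coordinates accumulate. The condition $x_n\to0$ gives $\pi_Nx\to x$ and the index $N_0$ of Lemma~\ref{lem:conv}. The enumeration of the coordinates allows us to choose $p_N$ after all earlier data; the next section shows that for uncountably many coordinates the theorem fails.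
\end{remark}

\section{Subspaces of $c_0(\Gamma)$}\label{sec:gamma}

For $A\subset\Gamma$ we regard $c_0(A)$ as the subspace of $c_0(\Gamma)$ of vectors supported in $A$, and we write $x1_A\in c_0(A)$ for the vector that agrees with $x$ on $A$ and vanishes elsewhere. If $A$ is countable, $c_0(A)$ is separable, since the finitely supported rational vectors are dense. If $A$ is uncountable, it is not, since distinct unit vectors are at distance $1$.

To apply Lemma~\ref{lem:disjoint} in a nonseparable subspace $X$, we need uncountably many vectors of $X$ with disjoint supports. The difficulty is that $X$ need not contain any unit vector, nor be closed under the cut-offs $x\mapsto x1_A$. We enlarge a given countable set $A$ to a countable set for which $X$ is closed under the cut-off.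

\begin{lemma}\label{lem:vanish}
Let $X$ be a nonseparable closed subspace of $c_0(\Gamma)$. For every countable $A\subset\Gamma$ there is $y\in X$, $y\ne0$, that vanishes on $A$.
\end{lemma}

\begin{proof}
Let $D_X$ be the closed unit ball of $X$. For countable $A'\subset\Gamma$ the set $\{x1_{A'}:x\in D_X\}$ is a subset of the separable metric space $c_0(A')$, hence separable. So there is a countable set $D(A')\subset D_X$ such that $\{d1_{A'}:d\in D(A')\}$ is dense in it. Put $A_0=A$, $A_{n+1}=A_n\cup\bigcup_{d\in D(A_n)}\operatorname{supp}d$ and $A_\infty=\bigcup_nA_n$. All these sets are countable.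

We claim that $x1_{A_\infty}\in X$ for every $x\in X$. By scaling we may assume $x\in D_X$. Choose $d_n\in D(A_n)$ with $\|(d_n-x)1_{A_n}\|<\frac1{n+1}$. If $\gamma\in A_\infty$, then $\gamma\in A_n$ for all large $n$, so $d_n(\gamma)\to x(\gamma)$. If $\gamma\notin A_\infty$, then $d_n(\gamma)=0$, because $\operatorname{supp}d_n\subset A_{n+1}$. Thus $d_n\to x1_{A_\infty}$ pointwise, and $\|d_n\|\le1$. Every continuous linear functional on $c_0(\Gamma)$ has the form $w\mapsto\sum_\gamma a_\gamma w(\gamma)$ with $\sum_\gamma|a_\gamma|<\infty$, so dominated convergence shows that $d_n\to x1_{A_\infty}$ weakly. A closed subspace is weakly closed by the Hahn--Banach theorem, and the claim follows.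

Since $X$ is nonseparable, $X\not\subset c_0(A_\infty)$. Take $x\in X\setminus c_0(A_\infty)$. Then $y=x-x1_{A_\infty}$ lies in $X$, is nonzero, and vanishes on $A_\infty\supset A$.
\end{proof}

\begin{lemma}\label{lem:line}
Let $X$ be a nonseparable closed subspace of $c_0(\Gamma)$ and let $g\colon X\to\mathbb R$ be real analytic. Then there is $y\in X$ with $\|y\|=1$ such that $g(ty)=g(0)$ for all $t\in\mathbb R$.
\end{lemma}

\begin{proof}
By Zorn's lemma there is a maximal family $(y_\alpha)_{\alpha\in I}$ of norm-one vectors in $X$ with pairwise disjoint supports. If $I$ were countable, the union $A$ of the supports would be countable, and Lemma~\ref{lem:vanish} would give a further norm-one vector of $X$ vanishing on $A$, contradicting maximality. So $I$ is uncountable.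

Let $g(x)=\sum_kP_k(x)$ near $0$. By Lemma~\ref{lem:disjoint}, the set of $\alpha$ with $P_k(y_\alpha)\ne0$ for some $k\ge1$ is a countable union of countable sets. So there is $y=y_\alpha$ with $P_k(y)=0$ for all $k\ge1$. The function $t\mapsto g(ty)$ is real analytic on $\mathbb R$: if $g(t_0y+h)=\sum_kQ_k(h)$ for small $h$, then $g(ty)=\sum_kQ_k(y)(t-t_0)^k$ for $t$ near $t_0$. Near $t=0$ it equals $\sum_kP_k(y)t^k=P_0=g(0)$. By the identity theorem for real analytic functions on an interval it equals $g(0)$ on $\mathbb R$.
\end{proof}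

\begin{proof}[Proof of Theorem~\ref{thm:gamma}]
(a)$\Rightarrow$(b). Let $A$ be the union of the supports of the vectors in a countable dense subset of $X$. Then $A$ is countable and $X\subset c_0(A)$, because $c_0(A)$ is closed. An injection of $A$ into the positive integers embeds $c_0(A)$ isometrically in $c_0$, so we may assume that $X$ is a closed subspace of $c_0$. Let $U,Y,f,\eta$ be as in (b). Choose an open $\Omega\subset c_0$ with $\Omega\cap X=U$. Since $X$ is closed, $U$ is closed in the metric space $\Omega$. Dugundji's extension theorem states that a continuous map from a closed subset of a metric space into a Banach space extends continuously to the whole space; for real functions this is Tietze's theorem. Extend $f$ to a continuous $F\colon\Omega\to Y$ and $\log\eta$ to a continuous $\ell\colon\Omega\to\mathbb R$; passing to the logarithm keeps the extension $e^{\ell}$ of $\eta$ positive. Theorem~\ref{thm:fine} gives a real analytic $G\colon\Omega\to Y$ with $\|F-G\|<e^{\ell}$. Its restriction $g$ to $U$ satisfies $\|f-g\|<\eta$, and it is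 real analytic because the restriction to $X$ of a continuous $k$-homogeneous polynomial on $c_0$ is one on $X$.

(b)$\Rightarrow$(c). Take $U=X$, $Y=\mathbb R$, $f=\|\cdot\|$ and $\eta\equiv1$.

(c)$\Rightarrow$(a). Let $X$ be nonseparable and $g\colon X\to\mathbb R$ real analytic. With $y$ from Lemma~\ref{lem:line}, $\bigl|\|ty\|-g(ty)\bigr|=\bigl||t|-g(0)\bigr|$ is unbounded in $t$, so (c) fails.

For the last statement take $X=c_0(\Gamma)$, which is separable if and only if $\Gamma$ is countable. If $\Gamma$ is countable, apply (b) with $U=X$, $Y=\mathbb R$ and constant $\eta$. If $\Gamma$ is uncountable, (c) fails, so the norm is a continuous function that is not uniformly approximable by real analytic functions.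
\end{proof}

\begin{thebibliography}{9}

\bibitem{habilitation}
\emph{Universita Karlova v Praze Matematicko-fyzik\'aln\'{\i} fakulta},
\texttt{http://is.cuni.cz/\allowbreak habilitace/\allowbreak download?\allowbreak forceFilename=\allowbreak Johanis\_\allowbreak Habilitation\_\allowbreak Thesis.pdf\allowbreak\&variableId=\allowbreak 1989338}.

\end{thebibliography}
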